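
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Lattice identities and partition lattices\\ in the lattice of $\lambda$-theories}


\begin{abstract}
The equational theories extending $\lambda\beta$, ordered by inclusion, form a complete lattice $\lambda T$. We prove the conjecture that no nontrivial lattice identity holds in $\lambda T$. The proof is elementary: a sequence of rigid unsolvable terms carries every partition of $\omega$, and this makes the full partition lattice $\mathrm{Eq}(\omega)$ a homomorphic image of a complete sublattice of $\lambda T$. We then strengthen the result. Using infinite normal forms (Berarducci trees), and a $\lambda$-term that reads two given terms in parallel, we embed $\mathrm{Eq}(\omega)$ into $\lambda T$ preserving all nonempty meets and joins. Hence every countable lattice embeds in $\lambda T$, and a universal sentence in $\wedge,\vee$ holds in $\lambda T$ only if it holds in all lattices.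
\end{abstract}

\section{Introduction}

Let $\Lambda$ be the set of untyped $\lambda$-terms, taken up to renaming of bound variables. A \emph{$\lambda$-theory} is a congruence on $\Lambda$ that contains $\beta$-conversion $=_\beta$: an equivalence relation $\theta\supseteq{=_\beta}$ such that $(M,N)\in\theta$ implies that $(MP,NP)$, $(PM,PN)$ and $(\lambda x.M,\lambda x.N)$ are in $\theta$. It is a way of identifying programs that respects computation and is compatible with all contexts. Ordered by inclusion, the $\lambda$-theories form a complete lattice $\lambda T$. Its bottom is $\lambda\beta$ (that is, $=_\beta$) and its top is the inconsistent theory $\nabla$. Meet is intersection, and join is the $\lambda$-theory generated by the union.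

A lattice identity valid in $\lambda T$ would be a general law on the interaction of such identifications. The modular law, for instance, would say how the consequences of $T\cup U$ that lie in a theory $S\supseteq T$ are obtained from $T$ and $S\cap U$. Call a lattice identity \emph{nontrivial} if it fails in some lattice. Is any nontrivial identity valid in $\lambda T$? The following conjecture is taken from \cite{BALC}.

\begin{quote}
\emph{Every nontrivial lattice identity fails in $\lambda T$.}
\end{quote}

It is known that $\lambda T$ is not modular and that every countable poset embeds in it as a poset. The second fact says nothing about meets and joins. On the other side, $\lambda T$ is far from arbitrary: it satisfies the \emph{Zipper condition}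
\[
\bigvee\{b : a\wedge b=c\}=\nabla\ \Longrightarrow\ a=c ,
\]
which many lattices violate. In the five-element lattice $M_3$, with three atoms $a,b,b'$, bottom $c$ and top $1$, we have $a\wedge b=a\wedge b'=c$ and $b\vee b'=1$, but $a\ne c$. So $\lambda T$ does obey a special law, infinitary and involving the top element. The conjecture says that no special law of $\lambda T$ is a finitary identity. We prove this, in two strengths. Let $\mathrm{Eq}(X)$ denote the lattice of equivalence relations on a set $X$, and let $\omega=\{0,1,2,\dots\}$.

\begin{theorem}\label{thm:A}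
There are a complete sublattice $\mathcal S$ of $\lambda T$, containing $\lambda\beta$ and $\nabla$, and a surjective lattice homomorphism $\rho:\mathcal S\to\mathrm{Eq}(\omega)$. Consequently every nontrivial lattice identity fails in $\lambda T$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is an injective map $\Psi:\mathrm{Eq}(\omega)\to\lambda T$ that preserves all nonempty meets and all nonempty joins, infinite ones included.
\end{theorem}

\begin{corollary}\label{cor:B}
\begin{enumerate}
\item Every countable lattice embeds in $\lambda T$.
\item A universal first-order sentence in the language $\{\wedge,\vee\}$, in particular an identity or a quasi-identity, holds in $\lambda T$ if and only if it holds in all lattices.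
\item In (1), ``countable'' cannot be replaced by ``of cardinality at most $\aleph_1$'': the well-ordered chain $\omega_1$ does not embed in $\lambda T$, not even as a poset.
\end{enumerate}
\end{corollary}

For meets, the word ``nonempty'' in Theorem~\ref{thm:B} is not an accident: the empty meet of $\mathrm{Eq}(\omega)$ is its top, and no lattice embedding of $\mathrm{Eq}(\omega)$ in $\lambda T$ sends the top to $\nabla$. Indeed, the three equivalences with classes $\{0,1\},\{2,3,\dots\}$; $\{1\},\{0,2,3,\dots\}$; and $\{0\},\{1,2,3,\dots\}$ are the atoms of a copy of $M_3$ with that top, since any two of them meet in the equivalence with classes $\{0\},\{1\},\{2,3,\dots\}$ and join to the top. By the computation above, the Zipper condition excludes embeddings of $M_3$ in $\lambda T$ that send the top to $\nabla$.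

\paragraph{Method.} Both proofs start from a sequence $c_0,c_1,\dots$ of closed terms so inert that no context can compute with them. Identifying some of the $c_i$ according to a partition $\pi$ of $\omega$ generates a theory $T_\pi$ in which no further $c_i$ are identified. This is enough for Theorem~\ref{thm:A} (Section~\ref{sec:A}), whose proof uses nothing beyond the Church--Rosser theorem and Whitman's theorem that every lattice embeds in a partition lattice. For an embedding one needs, in addition, control of $T_\pi\cap T_\sigma$ on \emph{all} pairs of terms. We obtain it by enlarging $T_\pi$ to a theory $\Psi_\pi$ in which each related pair carries a unique certificate, an infinite tree with marked positions (Sections~\ref{sec:trees} and~\ref{sec:psi}). Meets become immediate. Joins now become the hard part: certain infinite trees have to be trees of actual $\lambda$-terms. Section~\ref{sec:real} constructs these terms by a simulation that guesses, and is able to take its guesses back. Theorem~\ref{thm:A} does not depend on Sections~\ref{sec:trees}--\ref{sec:real}.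

\section{Joins of theories and partitions of $\omega$}\label{sec:prelim}

We write $\to$ for one-step $\beta$-reduction and $\twoheadrightarrow$ for its reflexive-transitive closure. By the Church--Rosser theorem, $M=_\beta N$ if and only if $M$ and $N$ have a common reduct.

The join of a nonempty family $(\theta_\alpha)$ in $\lambda T$ is the transitive closure of $\bigcup_\alpha\theta_\alpha$. Indeed, that closure is an equivalence containing $=_\beta$, and it is compatible with application and abstraction because each step of a chain is. So $(M,N)\in\bigvee_\alpha\theta_\alpha$ if and only if there is a chain $M=M_0,M_1,\dots,M_k=N$ with each $(M_l,M_{l+1})$ in some $\theta_{\alpha_l}$. Joins in $\mathrm{Eq}(X)$ have the same description. This common description is why partition lattices are the right test objects.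

\begin{lemma}\label{lem:whitman}
Every countable lattice embeds in $\mathrm{Eq}(\omega)$. Consequently a universal sentence in $\{\wedge,\vee\}$ that fails in some lattice fails in $\mathrm{Eq}(\omega)$.
\end{lemma}

\begin{proof}
Let $L$ be countable. By Whitman's theorem \cite{Whitman}, every lattice is isomorphic to a sublattice of some $\mathrm{Eq}(X)$; so let $L\subseteq\mathrm{Eq}(X)$. Choose a countable $X_0\subseteq X$ containing, for any two distinct $\pi,\sigma\in L$, both components of some pair that lies in exactly one of $\pi,\sigma$. Given a countable $X_n$, let the countable set $X_{n+1}\supseteq X_n$ contain in addition, for all $\pi,\sigma\in L$ and $u,v\in X_n$ with $(u,v)\in\pi\vee\sigma$, the members of one chain from $u$ to $v$ with consecutive pairs in $\pi\cup\sigma$. Then $X'=\bigcup_nX_n$ is countable. Restriction $\pi\mapsto\pi\cap X'^2$ preserves meets. It preserves joins because the required chains lie in $X'$, and it is injective by the choice of $X_0$. Finally, an injection $X'\to\omega$ induces an embedding $\mathrm{Eq}(X')\to\mathrm{Eq}(\omega)$: transport the relation and let all other numbers form singleton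 classes.

If a universal sentence fails in a lattice at a certain tuple, it fails in the sublattice generated by the tuple. That sublattice is countable, so it embeds in $\mathrm{Eq}(\omega)$, and the sentence fails there at the image of the tuple.
\end{proof}

\section{Rigid terms and the proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{The terms $c_i$}

Let $I=\lambda x.x$, $\Delta=\lambda x.xx$, $\Omega=\Delta\Delta$. Write $MI^k$ for $MI\cdots I$ with $k$ copies of $I$. For $i\in\omega$ put
\[
a_i=\lambda x.\,xI^i,\qquad c_i=\Omega a_i .
\]
The $a_i$ are distinct closed normal forms; think of them as labels. The labels alone would not do, since a context can compute with them: with $K=\lambda xy.x$ we have $a_0KPQ=_\beta P$ and $a_1KPQ=_\beta Q$, so $a_0=a_1$ already generates $\nabla$. The prefix $\Omega$ hides the label: the only one-step reduct of $\Omega$ is $\Omega$, which is not an abstraction, and $a_i$ is normal, so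
\begin{equation}\label{eq:rigid}
\text{the only reduct of } c_i \text{ is } c_i .
\end{equation}
By Church--Rosser, $c_i\ne_\beta c_l$ for $i\neq l$. The next lemma says that a context applied to $c_i$ produces some $c_l$ only for one of the two obvious reasons.

\begin{lemma}\label{lem:rigid}
Let $F\in\Lambda$, let $x$ be not free in $F$, and let $Fc_i=_\beta c_l$. Then either $Fx=_\beta c_l$, or $Fx=_\beta x$ and $i=l$.
\end{lemma}

\begin{proof}
By Church--Rosser and \eqref{eq:rigid}, $Fc_i\twoheadrightarrow c_l$. We lift this reduction to $Fx$.

\emph{Claim. If $N[c_i/x]\to P$, then $P=N'[c_i/x]$ where $N'=N$ or $N\to N'$.} If the contracted redex lies inside a substituted copy of $c_i$, then by \eqref{eq:rigid} that copy is unchanged, and we take $N'=N$. Otherwise the redex is $N_1[c_i/x]\,N_2[c_i/x]$ for a subterm $N_1N_2$ of $N$, with $N_1[c_i/x]$ an abstraction. Since $c_i$ is not an abstraction, $N_1\neq x$, so $N_1$ itself is an abstraction and $N_1N_2$ is a redex of $N$. Let $N'$ be the result of contracting it. As $c_i$ is closed, substituting $c_i$ for $x$ commutes with the contraction.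

Applying the claim along $(Fx)[c_i/x]\twoheadrightarrow c_l$ we get $N$ with $Fx\twoheadrightarrow N$ and $N[c_i/x]=c_l$. If $x$ is not free in $N$, then $N=c_l$. If it is, then $c_i$ occurs as a subterm of $c_l=\Omega a_l$ at a position of $x$ in $N$. The proper subterms of $\Omega a_l$ are $\Omega=\Delta\Delta$, which differs from $\Omega a_i$, and normal terms, whereas $c_i$ is not normal. So the occurrence is all of $c_l$; that is, $N=x$ and $c_i=c_l$, $i=l$.
\end{proof}

For $\pi\in\mathrm{Eq}(\omega)$ let $T_\pi$ be the $\lambda$-theory generated by $\{c_i=c_j:(i,j)\in\pi\}$.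

\begin{lemma}\label{lem:Tpi}
$T_\pi$ is the transitive closure $D$ of the set of all $(M,N)$ such that $M=_\beta Fc_i$ and $N=_\beta Fc_j$ for some $F\in\Lambda$ and $(i,j)\in\pi$.
\end{lemma}

\begin{proof}
Clearly $D\subseteq T_\pi$, and $D$ contains the generators (take $F=I$). It remains to see that $D$ is a $\lambda$-theory. It is symmetric since $\pi$ is, and it contains $=_\beta$: take $F=\lambda z.M$ with $z$ fresh and $i=j$. For compatibility it suffices to consider one step of a chain. Let $z$ be fresh. Since the $c_i$ are closed,
\[
(Fc_i)P=_\beta(\lambda z.FzP)c_i,\qquad P(Fc_i)=_\beta(\lambda z.P(Fz))c_i,\qquad \lambda x.Fc_i=_\beta(\lambda z.\lambda x.Fz)c_i ,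
\]
and likewise for $j$ with the same new $F$.
\end{proof}

\subsection{The smallest case: the distributive law}

Let $\pi,\sigma,\tau$ be the equivalences on $\omega$ whose only class with more than one element is $\{0,1\}$, $\{0,2\}$, $\{1,2\}$, respectively. We show by hand that
\[
T_\pi\wedge(T_\sigma\vee T_\tau)\neq(T_\pi\wedge T_\sigma)\vee(T_\pi\wedge T_\tau).
\]
The pair $(c_0,c_1)$ lies on the left, by the chain $c_0,c_2,c_1$. For the right-hand side we compute classes. Suppose $M=_\beta Fc_i$, $N=_\beta Fc_j$ is one step of a chain as in Lemma~\ref{lem:Tpi} for $\pi$, and $M=_\beta c_l$. By Lemma~\ref{lem:rigid}, either $Fx=_\beta c_l$, and then $N=_\beta c_l$ too; or $Fx=_\beta x$, and then $l=i$ and $N=_\beta c_j$. So the $T_\pi$-class of $c_0$ consists of the terms convertible to $c_0$ or $c_1$. In the same way the $T_\sigma$-class of $c_0$ consists of the terms convertible to $c_0$ or $c_2$, and the $T_\tau$-class of $c_0$ of those convertible to $c_0$. Hence under $T_\pi\cap T_\sigma$, and also under $T_\pi\cap T_\tau$, the class of $c_0$ is its $\beta$-class. A chain for the right-hand side that starts at $c_0$ never leaves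 this $\beta$-class, so $(c_0,c_1)$ is not on the right.

The same reasoning works for all lattice terms at once if we keep track of the index $l$ along chains. If the sublattice $\mathcal S$ is to contain $\nabla$, the terms not convertible to any $c_l$ need an index as well. It is harmless to give them the index $0$.

\subsection{Coloring terms}

Define $r:\Lambda\to\omega$ by $r(M)=i$ if $M=_\beta c_i$ with $i\ge1$, and $r(M)=0$ in all other cases. Then $r$ is invariant under $=_\beta$, and $r(c_i)=i$ for all $i$.

\begin{lemma}\label{lem:color}
For each $F\in\Lambda$ the map $i\mapsto r(Fc_i)$ is constant or the identity. Hence $(M,N)\in T_\pi$ implies $(r(M),r(N))\in\pi$.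
\end{lemma}

\begin{proof}
Let $x$ be not free in $F$. If $Fx=_\beta x$, then $Fc_i=_\beta c_i$ and $r(Fc_i)=i$. If $Fx=_\beta c_l$ for some $l$, then $Fc_i=_\beta c_l$ for all $i$, and the map is constant. Otherwise, by Lemma~\ref{lem:rigid}, no $Fc_i$ is convertible to any $c_l$, and $r(Fc_i)=0$ for all $i$.

So $(i,j)\in\pi$ implies $(r(Fc_i),r(Fc_j))\in\pi$, and the second statement follows from Lemma~\ref{lem:Tpi} and transitivity of $\pi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let
\[
\mathcal S=\{\theta\in\lambda T:\ (M,N)\in\theta\Rightarrow(c_{r(M)},c_{r(N)})\in\theta\},\qquad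
\rho(\theta)=\{(i,j):(c_i,c_j)\in\theta\}.
\]
Then $\rho(\theta)\in\mathrm{Eq}(\omega)$. The bottom $\lambda\beta$ is in $\mathcal S$ because $r$ is $=_\beta$-invariant, and $\nabla\in\mathcal S$ trivially. Clearly $\mathcal S$ is closed under arbitrary meets, and $\rho$ preserves them.

\emph{Joins.} Let $(\theta_\alpha)$ be a nonempty family in $\mathcal S$ and let $M=M_0,\dots,M_k=N$ be a chain with $(M_l,M_{l+1})\in\theta_{\alpha_l}$. Then $(c_{r(M_l)},c_{r(M_{l+1})})\in\theta_{\alpha_l}$ for each $l$. Hence $(c_{r(M)},c_{r(N)})\in\bigvee_\alpha\theta_\alpha$, so $\bigvee_\alpha\theta_\alpha\in\mathcal S$. If moreover $M=c_i$ and $N=c_j$, then $i=r(M_0),r(M_1),\dots,r(M_k)=j$ is a chain with consecutive pairs in the $\rho(\theta_{\alpha_l})$. So $\rho(\bigvee_\alpha\theta_\alpha)\subseteq\bigvee_\alpha\rho(\theta_\alpha)$; the other inclusion holds because $\rho$ is monotone. Thus $\mathcal S$ is a complete sublattice and $\rho$ is a lattice homomorphism.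

\emph{Surjectivity.} Let $\pi\in\mathrm{Eq}(\omega)$. If $(M,N)\in T_\pi$, then $(r(M),r(N))\in\pi$ by Lemma~\ref{lem:color}, so $(c_{r(M)},c_{r(N)})\in T_\pi$. Thus $T_\pi\in\mathcal S$. Applied to $(c_i,c_j)\in T_\pi$ the same lemma gives $(i,j)\in\pi$, so $\rho(T_\pi)\subseteq\pi$; and $\pi\subseteq\rho(T_\pi)$ by definition.

\emph{Identities.} Let $p=q$ be a nontrivial identity. By Lemma~\ref{lem:whitman} there are $\pi_1,\dots,\pi_k\in\mathrm{Eq}(\omega)$ with $p(\pi_1,\dots,\pi_k)\ne q(\pi_1,\dots,\pi_k)$. Then
\[
\rho\bigl(p(T_{\pi_1},\dots,T_{\pi_k})\bigr)=p(\pi_1,\dots,\pi_k)\neq q(\pi_1,\dots,\pi_k)=\rho\bigl(q(T_{\pi_1},\dots,T_{\pi_k})\bigr),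
\]
so $p=q$ fails in $\lambda T$.
\end{proof}

\section{Weak head reduction and Berarducci trees}\label{sec:trees}

The map $\pi\mapsto T_\pi$ is injective and preserves joins, but the argument above gives no control over $T_\pi\cap T_\sigma$. A pair $(M,N)$ in this intersection is connected by two unrelated chains, and we know only how these act on colors. To embed $\mathrm{Eq}(\omega)$ we replace chains by a canonical certificate, read off from the infinite normal forms of $M$ and $N$. This section collects what we need about these normal forms.

\subsection{Weak head reduction}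

\emph{Weak head reduction} contracts $(\lambda x.X)Y\vec N\to_wX[Y/x]\vec N$. Every term is either an abstraction, or \emph{var-headed}, $xN_1\cdots N_k$ with $k\ge0$, or a \emph{head-redex term} $(\lambda x.X)Y_1\cdots Y_k$ with $k\ge1$. In the last two forms $k$ is the \emph{number of arguments}. Abstractions and var-headed terms are called \emph{weak head normal forms} (whnf's). The \emph{whr} of $M$ is its maximal $\to_w$-sequence; it is infinite or ends in a whnf. If $A\to_wA'$, then $AB\to_wA'B$; so the whr of $AB$ follows that of $A$ until, if ever, an abstraction is reached.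

A term is \emph{zero} if it reduces to no abstraction; by Church--Rosser this is invariant under conversion. A term is \emph{mute} if it reduces to no variable, to no abstraction, and to no $AB$ with $A$ zero.

We use the standardization theorem \cite{Plotkin,Barendregt} in the following form. If $M\twoheadrightarrow N$, then $M\to_w^*M^*$ where $M^*=N$ if $N$ is a variable; $M^*=\lambda x.M_0$ with $M_0\twoheadrightarrow N_0$ if $N=\lambda x.N_0$; and $M^*=M_1M_2$ with $M_1\twoheadrightarrow N_1$, $M_2\twoheadrightarrow N_2$ if $N=N_1N_2$. Consequences:

\medskip\noindent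
\textbf{(W1)} \emph{$M$ reduces to an abstraction if and only if its whr ends in one. If $M\twoheadrightarrow xN_1\cdots N_k$, then the whr of $M$ ends in some $xN_1'\cdots N_k'$ with $N_r'\twoheadrightarrow N_r$.} For the second statement, by induction on $k$: if $k\ge1$, then $M\to_w^*M_1M_2$ with $M_1\twoheadrightarrow xN_1\cdots N_{k-1}$ and $M_2\twoheadrightarrow N_k$, and the whr of $M_1$ carries over to $M_1M_2$.

\medskip\noindent
\textbf{(W2)} \emph{If the whr of $M$ reaches an abstraction, in $h(M)$ steps, and $M\twoheadrightarrow N$, then the whr of $N$ reaches an abstraction and $h(N)\le h(M)$.}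

\begin{proof}
Let $\Rightarrow$ be parallel reduction: $x\Rightarrow x$, and if $X\Rightarrow X'$, $Y\Rightarrow Y'$, then $\lambda x.X\Rightarrow\lambda x.X'$, $XY\Rightarrow X'Y'$ and $(\lambda x.X)Y\Rightarrow X'[Y'/x]$. Recall that ${\to}\subseteq{\Rightarrow}$ and that $X\Rightarrow X'$, $Y\Rightarrow Y'$ imply $X[Y/x]\Rightarrow X'[Y'/x]$. We show by induction on $h(M)$ that $M\Rightarrow M'$ implies that $h(M')$ exists and $h(M')\le h(M)$; iteration gives the statement. If $h(M)=0$, then $M$ and $M'$ are abstractions. Otherwise $M=(\lambda x.X)Y\vec N\to_wM_1=X[Y/x]\vec N$. If the head redex is contracted in $M\Rightarrow M'$, then $M'=X'[Y'/x]\vec N'$, so $M_1\Rightarrow M'$ and $h(M')\le h(M_1)<h(M)$. If not, then $M'=(\lambda x.X')Y'\vec N'\to_wM_1'=X'[Y'/x]\vec N'$ with $M_1\Rightarrow M_1'$, so $h(M')=1+h(M_1')\le1+h(M_1)=h(M)$.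
\end{proof}

\noindent
\textbf{(W3)} \emph{A term with a reduction that contains infinitely many root contractions is mute.} (A \emph{root contraction} contracts the whole term.)

\begin{proof}
Let $M=M_0\to M_1\to\cdots$ contain infinitely many root contractions. Reducts of abstractions and of var-headed terms are never root redexes, so $M=(\lambda x.X_0)Y_0\vec N_0$ is a head-redex term. As long as the head redex is not contracted, $M_k=(\lambda x.X_k)Y_k\vec N_k$ with components that are reducts of those of $M_0$, and a root contraction in such a term contracts the head redex. So at some first $k$ the head redex is contracted and $M_{k+1}=X_k[Y_k/x]\vec N_k$. If $M\to_wM'$, then $M'=X_0[Y_0/x]\vec N_0\twoheadrightarrow M_{k+1}$, so $M'$ also has a reduction with infinitely many root contractions. By iteration so has every whr iterate of $M$. In particular the whr of $M$ is infinite.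

Suppose $M$ is not mute. By (W1), and since the whr is infinite, $M$ reduces to no variable and to no abstraction. So $M\twoheadrightarrow AB$ with $A$ zero, and by standardization some whr iterate is $M_1M_2$ with $M_1\twoheadrightarrow A$. Then $M_1$ is zero, and every reduct of $M_1M_2$ is $A'B'$ with $A'$ a reduct of $M_1$, not an abstraction. So no reduction of this iterate contains a root contraction, a contradiction.
\end{proof}

\subsection{Infinite normal forms}

Let $\Lambda_\bot^\infty$ be the set of finite and infinite $\lambda$-terms with a constant $\bot$; depth counts abstractions and both sides of applications, and all infinite branches are allowed. Besides the variables of $\Lambda$ there are countably many \emph{reserved} variables $v_{ij}$ ($i\ne j$ in $\omega$), which do not occur in terms of $\Lambda$ and are never bound. A transfinite reduction is \emph{strongly convergent} if the depth of the contracted redexes tends to infinity at every limit stage, the term at that stage being the limit. A term without $\bot$ is \emph{root-active} if each of its $\beta$-reducts reduces to a redex (reductions being strongly convergent).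 Let $\twoheadrightarrow^\infty$ denote strongly convergent reduction by $\beta$ and the rule $M\to\bot$ for all $M\neq\bot$ such that $M[\Omega/\bot]$ is root-active. We use the following published facts \cite{KKSV,KOV,Czajka}, for the trees also \cite{Berarducci}.

\medskip\noindent
\textbf{(I1)} $\twoheadrightarrow^\infty$ is confluent and normalizing. Write $\mathrm{nf}(M)$ for the unique normal form of $M$. Root-active terms are closed under substitution.

\medskip\noindent
\textbf{(I2)} For $M\in\Lambda$, $\mathrm{nf}(M)$ is the \emph{Berarducci tree} $\mathrm{BT}(M)$: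
\begin{itemize}
\item $\mathrm{BT}(M)=\lambda x.\mathrm{BT}(M')$ if $M\twoheadrightarrow\lambda x.M'$;\quad $\mathrm{BT}(M)=x$ if $M\twoheadrightarrow x$;
\item $\mathrm{BT}(M)=\mathrm{BT}(A)\,\mathrm{BT}(A')$ if $M\twoheadrightarrow AA'$ with $A$ zero;\quad $\mathrm{BT}(M)=\bot$ if $M$ is mute.
\end{itemize}

\medskip
Thus $\mathrm{BT}(M)=\mathrm{BT}(N)$ if $M=_\beta N$. Since reduction is closed under contexts, $\mathrm{nf}(C[M])=\mathrm{nf}(C[\mathrm{nf}(M)])$.

\emph{The normal forms are exactly the $\beta$-normal terms of $\Lambda_\bot^\infty$.} We must see that a $\beta$-normal term $s\ne\bot$ is not turned into $\bot$ by the second rule; subterms of $\beta$-normal terms being $\beta$-normal, this suffices. Variables and abstractions do not reduce to redexes. If $s=s_1s_2$ is $\beta$-normal, then $s_1[\Omega/\bot]$ is not an abstraction, and the only redexes in $s[\Omega/\bot]$ are the copies of $\Omega$. So $s[\Omega/\bot]$ reduces only to itself, and it is not a redex at the root; it is not root-active. We call the normal forms \emph{trees}. A tree $xs_1\cdots s_k$ with $k\ge 0$ is \emph{headed by the variable $x$}.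

\medskip\noindent
\textbf{(I3)} \emph{$\mathrm{BT}(M)$ is an abstraction if and only if the whr of $M$ ends in an abstraction. $\mathrm{BT}(M)=xs_1\cdots s_k$ if and only if the whr of $M$ ends in some $xN_1\cdots N_k$ with $\mathrm{BT}(N_r)=s_r$. In the remaining case the whr is infinite; let $k_\nu\ge1$ be the number of arguments of its $\nu$-th iterate.}
\begin{itemize}
\item \emph{If $k_\nu=1$ for infinitely many $\nu$, then $M$ is mute.}
\item \emph{If $k_\nu\ge2$ for all $\nu\ge \nu_0$ and the $\nu_0$-th iterate is $AA'$, then $A$ has an infinite whr, so $A$ is zero and $\mathrm{BT}(M)=\mathrm{BT}(A)\,\mathrm{BT}(A')$.}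
\end{itemize}

\begin{proof}
The first statement is (W1) and (I2). If the whr ends in $xN_1\cdots N_k$, then (I2) gives $\mathrm{BT}(M)=x\,\mathrm{BT}(N_1)\cdots\mathrm{BT}(N_k)$, since terms $xN_1\cdots N_r$ are zero. Conversely let $\mathrm{BT}(M)=xs_1\cdots s_k$. By induction on $k$, $M$ reduces to a term $xN_1\cdots N_k$: for $k=0$ this is (I2), and for $k\ge1$, $M\twoheadrightarrow AA'$ with $\mathrm{BT}(A)=xs_1\cdots s_{k-1}$. Now apply (W1) and the first half.

If $k_\nu=1$, the next step of the whr is a root contraction, so the first item follows from (W3). If $k_\nu\ge2$ for all $\nu\ge \nu_0$, then the last argument $A'$ is never involved in a contraction after stage $\nu_0$. So all later steps are weak head steps of $A$, whose whr is therefore infinite; by (W1) and (I2) we are done.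
\end{proof}

\section{Links and the theories $\Psi_\pi$}\label{sec:psi}

Since $\Omega$ is mute, hence zero, $\mathrm{BT}(c_i)=\bot a_i$. Put $t_i=\bot a_i$ and call the $t_i$ \emph{atoms}. They cannot contain each other properly:

\medskip\noindent
\textbf{(T0)} \emph{No $t_i$ is a proper subtree of a $t_j$.} The proper subtrees of $\bot a_j$ are $\bot$ and subtrees of $a_j$. The latter do not contain $\bot$, while $t_i$ contains $\bot$ and $t_i\ne\bot$.

\begin{definition}
Let $\Pi$ be a finite set of pairs $(i,j)$ with $i\neq j$. A \emph{link of type $\Pi$} from $s$ to $s'$ is a tree $u$ in which exactly the reserved variables $v_{ij}$, $(i,j)\in\Pi$, occur (each possibly infinitely often) such that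
\[
s=u[t_i/v_{ij}]_{(i,j)\in\Pi},\qquad s'=u[t_j/v_{ij}]_{(i,j)\in\Pi}.
\]
We then also say that the pair $(s,s')$ has the link $u$. For $\pi\in\mathrm{Eq}(\omega)$ let
\[
\Psi_\pi=\{(M,N)\in\Lambda^2:\ (\mathrm{BT}(M),\mathrm{BT}(N))\text{ has a link of some finite type }\Pi\subseteq\pi\}.
\]
\end{definition}

Substituting atoms into a tree gives a tree, because $t_i$ is normal and not an abstraction. Each occurrence of $v_{ij}$ marks a place where $s$ has $t_i$ and $s'$ has $t_j$; everywhere else $s$ and $s'$ agree.

\begin{example}\label{ex:stream}
Let $\Theta=(\lambda xy.y(xxy))(\lambda xy.y(xxy))$, so $\Theta F\twoheadrightarrow F(\Theta F)$, and let $M=\Theta(\lambda y.zc_0y)$ and $N=\Theta(\lambda y.zc_1(zc_1y))$. Then $\mathrm{BT}(M)=zt_0(zt_0(\cdots))$ and $\mathrm{BT}(N)=zt_1(zt_1(\cdots))$. The infinite tree $u=zv_{01}(zv_{01}(\cdots))$ is a link of type $\{(0,1)\}$. So $(M,N)\in\Psi_\pi$ as soon as $(0,1)\in\pi$, although infinitely many atoms change.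
\end{example}

\noindent
\textbf{(T1)} \emph{A pair $(s,s')$ has at most one link.}

\begin{proof}
Let $u,u'$ be links and $p$ a position of $v_{ij}$ in $u$, so $s|_p=t_i\neq t_j=s'|_p$. By (T0), $p$ is not strictly below a position of a reserved variable of $u'$, and no reserved variable of $u'$ is strictly below $p$. In particular $p$ is a position of $u'$. If $u'$ had no reserved variable at $p$, then $u'|_p$ would contain none, and $s|_p=u'|_p=s'|_p$, a contradiction. So $u'$ has a reserved variable at $p$, and it is $v_{ij}$ because $s|_p=t_i$ and $s'|_p=t_j$. By symmetry $u$ and $u'$ have the same reserved variables at the same positions. Elsewhere both agree with $s$.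
\end{proof}

\noindent
\textbf{(T2)} \emph{If $(s,s')$ and $(s',s'')$ have links of types $\Pi,\Pi'\subseteq\pi$, where $\pi$ is an equivalence, then $(s,s'')$ has a link of finite type contained in $\pi$.}

\begin{proof}
Let $u,u'$ be the links. At a position of $v_{ij}$ in $u$ the tree $s'$ has $t_j$, and at a position of $v_{i'j'}$ in $u'$ it has $t_{i'}$. By (T0) such positions are pairwise equal or incomparable, and at a common position $i'=j$. In $s'$ replace the subtree at each such position: by the reserved variable itself if the position comes from only one link; and at a common position of $v_{ij}$ and $v_{jj'}$ by $v_{ij'}$ if $i\ne j'$ and by $t_i$ if $i=j'$. No redex is created, so the result is a tree. In it put the first, respectively second, atom for each reserved variable. At every replaced position this gives the subtree of $s$, respectively of $s''$. (At a position that comes only from $u$, the trees $s'$ and $s''$ agree; at one that comes only from $u'$, the trees $s$ and $s'$ agree.) Away from the replaced positions $s,s',s''$ agree. So the new tree is a link from $s$ to $s''$. Its type is finite, and it is contained in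 $\pi$ by transitivity.
\end{proof}

\noindent
\textbf{(T3)} \emph{For $s\in\Lambda_\bot^\infty$, finitely many reserved variables $v$, and numbers $k_v$, we have $\mathrm{nf}(s[t_{k_v}/v])=\mathrm{nf}(s)[t_{k_v}/v]$.}

\begin{proof}
Reductions are closed under substitution of the closed terms $t_k$: this is clear for $\beta$-steps, and for a step $P\to\bot$ note that $(P[t_{k_v}/v])[\Omega/\bot]=P[\Omega/\bot][c_{k_v}/v]$ is root-active by (I1). Depths of contracted redexes do not change. So $s[t_{k_v}/v]\twoheadrightarrow^\infty\mathrm{nf}(s)[t_{k_v}/v]$, and the latter is $\beta$-normal, hence a normal form.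
\end{proof}

\begin{lemma}\label{lem:theory}
$\Psi_\pi$ is a $\lambda$-theory.
\end{lemma}

\begin{proof}
It contains $=_\beta$ (a tree without reserved variables is a link of type $\emptyset$ to itself). It is symmetric (rename $v_{ij}$ to $v_{ji}$) and transitive by (T2). For compatibility, let $u$ be a link of type $\Pi\subseteq\pi$ from $\mathrm{BT}(M)$ to $\mathrm{BT}(N)$, and let $C$ be $\Box P$, $P\Box$ or $\lambda x.\Box$. By (T3),
\[
\mathrm{BT}(C[M])=\mathrm{nf}\bigl(C[u[t_i/v_{ij}]]\bigr)=\mathrm{nf}\bigl(C[u][t_i/v_{ij}]\bigr)=\mathrm{nf}(C[u])[t_i/v_{ij}],
\]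
and likewise $\mathrm{BT}(C[N])=\mathrm{nf}(C[u])[t_j/v_{ij}]$. So $\mathrm{nf}(C[u])$ is a link of type contained in $\Pi$.
\end{proof}

\begin{lemma}\label{lem:meets}
$(c_i,c_j)\in\Psi_\pi$ if and only if $(i,j)\in\pi$, and $\bigcap_\alpha\Psi_{\pi_\alpha}=\Psi_{\bigcap_\alpha\pi_\alpha}$ for nonempty families. So $\Psi:\pi\mapsto\Psi_\pi$ is injective and preserves nonempty meets.
\end{lemma}

\begin{proof}
For $i\neq j$ the unique link from $t_i$ to $t_j$ is the one-node tree $v_{ij}$, of type $\{(i,j)\}$. By (T1) the type is determined by $(M,N)$. So if $(M,N)$ lies in every $\Psi_{\pi_\alpha}$, its type is contained in every $\pi_\alpha$. The converse inclusion is clear.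
\end{proof}

There remain the joins. Suppose in Example~\ref{ex:stream} that $\pi$ is the join of $\pi_1\ni(0,2)$ and $\pi_2\ni(2,1)$. To pass from $M$ to $N$ by pairs in $\Psi_{\pi_1}$ and $\Psi_{\pi_2}$ we want a term with the tree $zt_2(zt_2(\cdots))$. Here $\Theta(\lambda y.zc_2y)$ serves. In general $M$ and $N$ are two programs with no common template, and the intermediate term has to be produced from them.

\begin{lemma}[Realization]\label{lem:real}
Let $M,N\in\Lambda$, let $u$ be a link of type $\Pi$ from $\mathrm{BT}(M)$ to $\mathrm{BT}(N)$, and let $f:\Pi\to\omega$. Then there is $M'\in\Lambda$ with $\mathrm{BT}(M')=u[t_{f(i,j)}/v_{ij}]_{(i,j)\in\Pi}$.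
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Lemma~\ref{lem:real}]
By Lemmas~\ref{lem:theory} and~\ref{lem:meets} it remains to treat joins. Let $\pi=\bigvee_\alpha\pi_\alpha$ and let $(M,N)\in\Psi_\pi$ have the link $u$ of finite type $\Pi\subseteq\pi$. Each $(i,j)\in\Pi$ is joined by a finite path from $i$ to $j$ with every edge in some $\pi_\alpha$. Traversing these paths edge by edge, one pair of $\Pi$ after another, we obtain $f_0,\dots,f_m:\Pi\to\omega$ with $f_0(i,j)=i$ and $f_m(i,j)=j$, such that $f_l$ and $f_{l+1}$ differ in at most one argument, where the two values are related by some $\pi_{\alpha_l}$. (Here it matters that $\Pi$ is finite.) Lemma~\ref{lem:real} gives $M^{(l)}\in\Lambda$ with tree $u[t_{f_l(i,j)}/v_{ij}]$.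

Then $\mathrm{BT}(M^{(0)})=\mathrm{BT}(M)$ and $\mathrm{BT}(M^{(m)})=\mathrm{BT}(N)$, and terms with equal trees are related by every $\Psi_{\pi_\alpha}$. In particular $(M^{(l)},M^{(l+1)})\in\Psi_{\pi_{\alpha_l}}$ if $f_l=f_{l+1}$. If $f_l$ and $f_{l+1}$ differ, at $(i,j)$ with values $p,p'$, substitute $v_{pp'}$ for $v_{ij}$ in $u$ and the atoms given by $f_l$ for the other reserved variables; this is a link from $\mathrm{BT}(M^{(l)})$ to $\mathrm{BT}(M^{(l+1)})$ of type $\{(p,p')\}\subseteq\pi_{\alpha_l}$. So $(M^{(l)},M^{(l+1)})\in\Psi_{\pi_{\alpha_l}}$ for all $l$, and $(M,N)\in\bigvee_\alpha\Psi_{\pi_\alpha}$. The reverse inclusion holds since $\Psi$ is monotone.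
\end{proof}

\section{Realizing the intermediate trees}\label{sec:real}

This section proves Lemma~\ref{lem:real}. Fix $\Pi$ and $f$.

\subsection{Pairs of trees}

We want to produce the tree $u[t_{f(i,j)}/v_{ij}]$ from the pair $(\mathrm{BT}(M),\mathrm{BT}(N))$ by descending in both trees. A program cannot recognize the symbol $\bot$, so it will not notice when it arrives at an atom; it will simply enter the pair $(\bot a_i,\bot a_j)$ and find the discrepancy inside the labels. Hence we must also allow pairs of labels.

\begin{definition}
A pair $(s,s')$ of trees without reserved variables is \emph{admissible}, with \emph{target} $\Phi(s,s')$, if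
\begin{enumerate}
\item[(A1)] it has a link $u$ of type $\Pi'\subseteq\Pi$; then $\Phi(s,s')=u[t_{f(i,j)}/v_{ij}]_{(i,j)\in\Pi'}$; or
\item[(A2)] $(s,s')=(a_i,a_j)$ with $(i,j)\in\Pi$; then $\Phi(s,s')=a_{f(i,j)}$; or
\item[(A3)] $(s,s')=(xI^i,xI^j)$ with $(i,j)\in\Pi$ and $x$ a variable; then $\Phi(s,s')=xI^{f(i,j)}$.
\end{enumerate}
\end{definition}

The pairs in (A2) and (A3) have no link: they are $\bot$-free, so a link could contain no reserved variable, forcing $s=s'$. Together with (T1) this shows that $\Phi$ is well defined.

\begin{lemma}\label{lem:kinds}
Every admissible pair is of exactly one of the following kinds, and the component pairs $(s_r,s_r')$ are again admissible.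
\begin{itemize}
\item[($\lambda$)] $s=\lambda x.s_0$, $s'=\lambda x.s_0'$, and $\Phi(s,s')=\lambda x.\Phi(s_0,s_0')$.
\item[(var)] $s=xs_1\cdots s_k$, $s'=xs_1'\cdots s_k'$, and $\Phi(s,s')=x\,\Phi(s_1,s_1')\cdots\Phi(s_k,s_k')$.
\item[(var$^{\ne}$)] $s=xI^i$, $s'=xI^j$ with $(i,j)\in\Pi$, and $\Phi(s,s')=xI^{f(i,j)}$.
\item[($\bot$)] $s=s'=\bot=\Phi(s,s')$.
\item[(app)] $s=s_1s_2$, $s'=s_1's_2'$, neither headed by a variable, and $\Phi(s,s')=\Phi(s_1,s_1')\,\Phi(s_2,s_2')$.
\end{itemize}
\end{lemma}

\begin{proof}
The kinds exclude each other; for (var) and (var$^{\neq}$) compare the numbers of arguments. A pair (A2) is of kind ($\lambda$) with component (A3), and a pair (A3) is of kind (var$^{\ne}$). For (A1) inspect the link $u$. If $u=\lambda x.u_0$, or $u=xu_1\cdots u_k$ with $x$ not reserved, or $u=\bot$, we have kind ($\lambda$), (var), ($\bot$), the subtrees of $u$ being links of the components. If $u=v_{ij}$, then $(s,s')=(\bot a_i,\bot a_j)$ is of kind (app), with components $(\bot,\bot)$ and $(a_i,a_j)$ and target $\bot a_{f(i,j)}$. In the remaining case $u=u_1u_2$ where the left spine of $u$ is infinite or leads to $\bot$ or to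 a reserved variable. As atoms are headed by $\bot$, the trees $s,s'$ are not headed by a variable, and we have kind (app) with links $u_1,u_2$ of the components.
\end{proof}

\subsection{The difficulty, and the machine}

Suppose $P,Q$ are terms whose trees form an admissible pair, and we try to write a term with tree $\Phi(\mathrm{BT}(P),\mathrm{BT}(Q))$ while weak head reducing $P$ and $Q$. If both reach whnf's, we know the root of the tree and continue with the components. But if both whr's are infinite, the tree may be $\bot$, or it may be an application, $\mathrm{BT}(P)=\mathrm{BT}(A)\,\mathrm{BT}(B)$ with $P\twoheadrightarrow AB$ and $A$ zero. Waiting for a whnf would produce $\bot$ in both cases, and there is no way to decide whether $A$ is zero.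

The solution is to guess, in such a way that wrong guesses can be taken back. When the current terms are $AB$ and $A'B'$, write the application of a simulation of $(A,A')$ to a simulation of $(B,B')$, and keep $(B,B')$ on a stack. If later $A$ or $A'$ becomes an abstraction, the guess is withdrawn: the simulation of $(A,A')$ writes a dummy $\lambda z$. This swallows the argument already written, by one $\beta$-step, and the simulation goes on with the restored pair from the stack. If the guess is never withdrawn, the application stays. If guesses are withdrawn forever at the bottom of the stack, the dummy abstractions cause infinitely many root contractions, and by (W3) the output is mute, as it should be.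

\paragraph{States.} Let $w_0,w_1,\dots$ enumerate the variables of $\Lambda$ without repetition. A \emph{state} is $(P,Q;\sigma)_d$ with $d\in\omega$ and a finite \emph{stack} $\sigma=(B_1,B_1')::\cdots::(B_m,B_m')$ of pairs of terms, all free variables of all these terms being among $w_0,\dots,w_{d-1}$. We omit $d$ when it does not matter. For a var-headed or head-redex term, $k$ (for $P$) and $l$ (for $Q$) are the numbers of arguments. To \emph{step} a head-redex term is to perform one $\to_w$. Let $g(k,l)=f(k,l)$ if $(k,l)\in\Pi$, and $g(k,l)=0$ otherwise; $g$ is computable because $\Pi$ is finite.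

\paragraph{Transitions.} Each state has one of the kinds silent, pop, lam, app, var; it has two successors if the kind is app, none but an index $h$ if it is var, and one otherwise. The number $d$ is unchanged except in (R1). Exactly one of the following rules applies to each state.

\begin{enumerate}
\item[(R1)] $P=\lambda x.P_0$, $Q=\lambda x.Q_0$, $\sigma=\emptyset$: \textbf{lam}, to $(P_0[w_d/x],Q_0[w_d/x];\emptyset)_{d+1}$.
\item[(R2)] $P$ or $Q$ (or both) an abstraction, $\sigma=(B,B')::\sigma'$: \textbf{pop}, to $(PB,QB';\sigma')$.
\item[(R3)] Exactly one of $P,Q$ an abstraction, $\sigma=\emptyset$: \textbf{silent}, stepping the other if it is a head-redex term and leaving the state unchanged otherwise.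
\item[(R4)] $P=w_hN_1\cdots N_k$, $Q=w_{h'}N_1'\cdots N_l'$:
  \begin{itemize}
  \item if $k=l\ge1$: \textbf{app}, to $(w_hN_1\cdots N_{k-1},\,w_{h'}N_1'\cdots N_{k-1}';\,(N_k,N_k')::\sigma)$ and $(N_k,N_k';\emptyset)$;
  \item if $k=l=0$: \textbf{var}, with index $h$;
  \item if $k\ne l$ and $\sigma\ne\emptyset$: \textbf{pop}, as in (R2);
  \item if $k\neq l$ and $\sigma=\emptyset$: \textbf{silent}, to $(w_hI^{g(k,l)},w_hI^{g(k,l)};\emptyset)$.
  \end{itemize}
\item[(R5)] Neither an abstraction, exactly one var-headed: \textbf{silent}, stepping the other.
\item[(R6)] Both head-redex terms: if $k,l\ge2$, so that $P=AB$ and $Q=A'B'$ with head-redex terms $A,A'$: \textbf{app} (a \emph{push}), to $(A,A';(B,B')::\sigma)$ and $(B,B';\emptyset)$. Otherwise \textbf{silent}, stepping \emph{both}.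
\end{enumerate}

In (R6) both terms are stepped so that neither computation can be starved by the other. The last clause of (R4) is where a discrepancy of labels is noticed, by counting arguments.

\subsection{The simulating term}

Code states by natural numbers and identify a state with its code $n$; let $\ulcorner n\urcorner$ be a numeral for $n$, a closed normal form. The kind $\kappa(n)\in\{0,\dots,4\}$ (for silent, pop, lam, app, var), the successors $\alpha(n)$, $\beta(n)$ (with $\alpha(n)=h$ for kind var), and $d(n)$ extend to total computable functions. By Kleene's theorem they are represented by closed terms $\hat\kappa,\hat\alpha,\hat\beta,\hat d$; thus $\hat\alpha\ulcorner n\urcorner\twoheadrightarrow\ulcorner\alpha(n)\urcorner$, and so on. Let $\mathrm{Sel}$ and $\mathrm{Cmp}$ be closed terms such that $\mathrm{Sel}\ulcorner k\urcorner\twoheadrightarrow\lambda x_0\cdots x_4.x_k$ for $k\le4$, and $\mathrm{Cmp}\ulcorner i\urcorner\ulcorner j\urcorner$ reduces to $\lambda xy.x$ if $i=j$ and to $\lambda xy.y$ otherwise. With $\Theta$ as in Example~\ref{ex:stream}, put $\mathrm{ext}=\lambda enzi.\,\mathrm{Cmp}\,i\,(\hat d n)\,z\,(e\,i)$,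 $\Gamma=\Theta H$ and
\[
\begin{aligned}
H=\lambda gne.\ \mathrm{Sel}(\hat\kappa n)\;&\bigl(g(\hat\alpha n)e\bigr)\;\bigl(\lambda z.g(\hat\alpha n)e\bigr)\;\bigl(\lambda z.g(\hat\alpha n)(\mathrm{ext}\,e\,n\,z)\bigr)\\
&\bigl((g(\hat\alpha n)e)(g(\hat\beta n)e)\bigr)\;\bigl(e(\hat\alpha n)\bigr).
\end{aligned}
\]
We have $\Gamma\ulcorner n\urcorner e\to_w\to_wH\Gamma\ulcorner n\urcorner e$, followed by three $\to_w$-steps, the last of which is a root contraction. Evaluating the selector we get:

\begin{equation}\label{eq:out}
\parbox{0.86\textwidth}{By a reduction that begins with a $\to_w$-step and contains a root contraction, $\Gamma\ulcorner n\urcorner e$ reduces to\\[3pt]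
\begin{tabular}{ll}
$\Gamma\ulcorner\alpha(n)\urcorner e$ & if $n$ is silent,\\
$\lambda z.\Gamma\ulcorner\alpha(n)\urcorner e$, $z$ fresh & if $n$ is pop,\\
$\lambda z.\Gamma\ulcorner\alpha(n)\urcorner(\mathrm{ext}\,e\,\ulcorner n\urcorner z)$, $z$ fresh & if $n$ is lam,\\
$(\Gamma\ulcorner\alpha(n)\urcorner e)(\Gamma\ulcorner\beta(n)\urcorner e)$ & if $n$ is app,\\
$e\ulcorner h\urcorner$ & if $n$ is var with index $h$.
\end{tabular}}
\end{equation}

The argument $e$ is an environment, telling which variable of the output stands for $w_i$. Call $e$ \emph{good} for $n$, with $\vec\xi$, if $e\ulcorner i\urcorner\twoheadrightarrow\xi_i$ for all $i<d(n)$, the $\xi_i$ being distinct variables. These $\xi_i$ are free in $e$. So if $n$ is lam, then $\mathrm{ext}\,e\,\ulcorner n\urcorner z$ is good for $\alpha(n)$, with $\xi_{d(n)}=z$ added, since the fresh $z$ differs from the other $\xi_i$. For the other kinds $e$ is good for the successors of $n$ because $d$ does not change. Write $s^\xi=s[\xi_i/w_i]_{i<d(n)}$.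

\begin{example}
\emph{A lost guess.} Let $K=\lambda xy.x$ and $n=(Kw_0w_1,Kw_0w_1;\emptyset)$. The machine pushes $(w_1,w_1)$, steps $Kw_0$ to $\lambda y.w_0$ in both terms, and pops. With $R=\Gamma\ulcorner(w_1,w_1;\emptyset)\urcorner e$ the output is
\[
\Gamma\ulcorner n\urcorner e\twoheadrightarrow\bigl(\Gamma\ulcorner(\lambda y.w_0,\lambda y.w_0;(w_1,w_1))\urcorner e\bigr)R\twoheadrightarrow\bigl(\lambda z.\Gamma\ulcorner n'\urcorner e\bigr)R\to\Gamma\ulcorner n'\urcorner e
\]
with $n'=((\lambda y.w_0)w_1,(\lambda y.w_0)w_1;\emptyset)$. One more step leads to $(w_0,w_0;\emptyset)$, and the output is $\xi_0$.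

\emph{An atom.} Let $(0,1)\in\Pi$ and $n=(c_0,c_1;\emptyset)_d$. Since $c_i=\Delta\Delta a_i$ has two arguments, the machine pushes, and $\Gamma\ulcorner n\urcorner e\twoheadrightarrow LR$ with $L=\Gamma\ulcorner(\Omega,\Omega;(a_0,a_1))\urcorner e$ and $R=\Gamma\ulcorner(a_0,a_1;\emptyset)\urcorner e$. In $L$ the machine steps both copies of $\Omega$ forever; each step involves a root contraction of the output, so $L$ is mute. In $R$ it performs lam and reaches $(w_d,w_dI;\emptyset)_{d+1}$, where $k=0\ne1=l$. It passes to $w_dI^{f(0,1)}$ in both components, and the tree of $R$ is $a_{f(0,1)}$. Altogether $\mathrm{BT}(\Gamma\ulcorner n\urcorner e)=\bot a_{f(0,1)}=t_{f(0,1)}$.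
\end{example}

\subsection{Correctness}

An \emph{instance} is a pair $(n,e)$ where $n=(P,Q;\sigma_0)$, the pair $(\mathrm{BT}(P),\mathrm{BT}(Q))$ is admissible, $e$ is good for $n$, and at least one of the following holds:
\begin{itemize}
\item $\sigma_0=\emptyset$ (a \emph{fresh} instance);
\item both $P$ and $Q$ have infinite whr (a \emph{divergent} instance).
\end{itemize}
Note that in a divergent instance $\sigma_0$ plays no role in the following statement.

\begin{lemma}\label{lem:correct}
For every instance, $\mathrm{BT}(\Gamma\ulcorner n\urcorner e)=\Phi(\mathrm{BT}(P),\mathrm{BT}(Q))^\xi$.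
\end{lemma}

\begin{proof}[Proof of Lemma~\ref{lem:real} from Lemma~\ref{lem:correct}]
Choose $q$ such that the free variables of $M$ and $N$ are among $w_0,\dots,w_{q-1}$. By a nested case distinction with $\mathrm{Cmp}$ there is a term $e_0$ with $e_0\ulcorner i\urcorner\twoheadrightarrow w_i$ for $i<q$. Then $M'=\Gamma\ulcorner(M,N;\emptyset)_q\urcorner e_0$ has the tree $\Phi(\mathrm{BT}(M),\mathrm{BT}(N))=u[t_{f(i,j)}/v_{ij}]$.
\end{proof}

The rest of the section proves Lemma~\ref{lem:correct}. We show that the roots of the two trees agree and that their components again come from instances. Agreement to every finite depth, for all instances simultaneously, then follows by induction on the depth.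

\paragraph{Runs.} Follow the machine from $n=(P,Q;\sigma_0)$, taking the first successor after app, as long as no lam or var transition occurs and no entry of $\sigma_0$ is popped. The state at time $\tau$ is $(P_\tau,Q_\tau;\rho_\tau\sigma_0)$, where $\rho_\tau=(B_1,B_1')::\cdots::(B_m,B_m')$ is the part of the stack pushed since the start. By \eqref{eq:out},
\begin{equation}\label{eq:run}
\Gamma\ulcorner n\urcorner e\twoheadrightarrow\Gamma\ulcorner(P_\tau,Q_\tau;\rho_\tau\sigma_0)\urcorner e\;R_1\cdots R_m,\qquad R_r=\Gamma\ulcorner(B_r,B_r';\emptyset)\urcorner e .
\end{equation}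
Indeed, an app transition adds an argument in front of $R_1$, and a pop with $\rho_\tau\ne\emptyset$ is absorbed: $(\lambda z.\Gamma\ulcorner n'\urcorner e)R_1R_2\cdots R_m\to\Gamma\ulcorner n'\urcorner eR_2\cdots R_m$.

Call $P_\tau B_1\cdots B_m$ and $Q_\tau B_1'\cdots B_m'$ the \emph{totals} at time $\tau$, and $P_\tau,Q_\tau$ the \emph{local terms}; the entries of $\sigma_0$ do not count. As long as the last clause of (R4) is not used, \emph{the totals are whr iterates of $P$ and $Q$}: pushes and pops do not change them, and a step of $P_\tau$ or $Q_\tau$ is a weak head step of the total.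

By Lemma~\ref{lem:kinds} and (I3) there are two cases. For kinds ($\lambda$), (var), (var$^{\ne}$) the whr's of $P$ and $Q$ both terminate, both in abstractions or both in terms with the same head variable. For kinds ($\bot$) and (app) both whr's are infinite. In the first case the instance is fresh, in the second it is divergent.

\paragraph{The terminating case.} Let $\sigma_0=\emptyset$; so the stack is $\rho_\tau$. \emph{After finitely many transitions both totals are whnf's.} Suppose they are not both whnf's yet. Then (R1) and (R4) do not apply, because they would require both totals to be whnf's; for the same reason (R3) does not meet a var-headed term. So every silent transition, by (R3), (R5) or (R6), makes at least one weak head step on a total, and there are only finitely many such steps. The other possible transitions are pushes (R6) and pops (R2). A pop is immediately followed by a step: if, say, $P_\tau$ was an abstraction, then $P_\tau B$ is a head-redex term with one argument and $Q_\tau B'$ is not an abstraction, so (R5) or the silent clause of (R6) applies. Consecutive pushes decrease the numbers of arguments. So only finitely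 many transitions occur between two silent ones, and the statement follows.

Consider the first time at which both totals are whnf's.

\emph{Kind ($\lambda$).} The totals are abstractions $\lambda x.P_0$ and $\lambda x.Q_0$, so $\rho_\tau=\emptyset$, and (R1) gives
\[
\Gamma\ulcorner n\urcorner e\twoheadrightarrow\lambda z.\Gamma\ulcorner(P_0[w_d/x],Q_0[w_d/x];\emptyset)_{d+1}\urcorner e',\qquad e'=\mathrm{ext}\,e\,\ulcorner n_\tau\urcorner z ,
\]
where $n_\tau$ is the current state and $d=d(n_\tau)=d(n)$. The body is a fresh instance with $\xi_d=z$; its target is $\Phi(s_0,s_0')$ with $w_d$ for $x$, in the notation of Lemma~\ref{lem:kinds}. So the roots agree and the components correspond.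

\emph{Kind (var).} The totals are $w_hN_1\cdots N_k$ and $w_hN_1'\cdots N_k'$. Since both have $k$ arguments and the stack contributes the same number to each, the local terms $P_\tau,Q_\tau$ are var-headed with equal numbers of arguments. By (R4) the remaining local arguments are pushed one after another, and then var applies. With \eqref{eq:run} and $e\ulcorner h\urcorner\twoheadrightarrow\xi_h$,
\[
\Gamma\ulcorner n\urcorner e\twoheadrightarrow\xi_hX_1\cdots X_k,\qquad X_r=\Gamma\ulcorner(N_r,N_r';\emptyset)\urcorner e .
\]
By (I3) $(\mathrm{BT}(N_r),\mathrm{BT}(N_r'))$ is the component pair $(s_r,s_r')$, so the $X_r$ come from fresh instances.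

\emph{Kind (var$^{\ne}$).} The totals have head $w_h$ and $i\ne j$ arguments, $(i,j)\in\Pi$. The local numbers of arguments always differ, by $i-j$, so (R4) pops until the stack is empty and then passes to $(w_hI^{f(i,j)},w_hI^{f(i,j)};\emptyset)$. As in kind (var), from here the output reduces to $\xi_hX_1\cdots X_{f(i,j)}$ with $X_r=\Gamma\ulcorner(I,I;\emptyset)\urcorner e$, which comes from a fresh instance with target $I$. This matches $\Phi(xI^i,xI^j)=xI^{f(i,j)}$ with $x=w_h$.

\paragraph{The divergent case.} Now $P$ and $Q$ have infinite whr's, and $\sigma_0$ is arbitrary. No total is ever a whnf. Hence neither $P_\tau$ nor $Q_\tau$ is var-headed, and if one of them is an abstraction, then $\rho_\tau\ne\emptyset$. So (R1), (R3), (R4), (R5) never apply, and (R2) applies only with $\rho_\tau\ne\emptyset$. Therefore $\sigma_0$ is never touched, only (R2) and (R6) occur, and every silent transition steps both terms. As before, a pop is immediately followed by a silent transition and consecutive pushes are bounded by the numbers of arguments. So there are infinitely many silent transitions. After $\nu$ of them the totals are the $\nu$-th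 whr iterates of $P$ and $Q$; let $k_\nu$ and $l_\nu$ be their numbers of arguments.

\emph{Case 1: $\rho_\tau=\emptyset$ for infinitely many $\tau$.} Between two consecutive such times one of two things happens.
\begin{itemize}
\item There is a silent transition at $\rho_\tau=\emptyset$. By \eqref{eq:out} it involves a root contraction of the whole output. By (R6), $\min(k_\nu,l_\nu)=1$ for the current $\nu$.
\item There is a push, then further transitions, then a pop from a stack part $\rho_\tau$ with one entry. The pop involves the contraction $(\lambda z.\Gamma\ulcorner n'\urcorner e)R\to\Gamma\ulcorner n'\urcorner e$, again a root contraction of the whole output. At this moment one of the local terms is an abstraction, so its total has exactly one argument, and again $\min(k_\nu,l_\nu)=1$.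
\end{itemize}
So $\Gamma\ulcorner n\urcorner e$ has a reduction with infinitely many root contractions, and by (W3) it is mute. Since a pop is immediately followed by a silent transition, infinitely many different $\nu$ arise, so $k_\nu=1$ for infinitely many $\nu$ or $l_\nu=1$ for infinitely many $\nu$. By (I3) $P$ or $Q$ is mute. The pair $(\mathrm{BT}(P),\mathrm{BT}(Q))$ is admissible and one of its members is $\bot$, so it is of kind ($\bot$), with target $\bot=\mathrm{BT}(\Gamma\ulcorner n\urcorner e)$.

\emph{Case 2: there is a last $\tau$ with $\rho_\tau=\emptyset$.} The next transition is a push, from a state $(AB,A'B';\sigma_0)$ with $P\to_w^*AB$ and $Q\to_w^*A'B'$, and $(B,B')$ is never popped. From then on $\rho_\tau$ always has $(B,B')$ as its last entry. The infinitely many steps that follow are weak head steps of $P_\tau B_1\cdots B_{m-1}$ and $Q_\tau B_1'\cdots B_{m-1}'$, the totals without the last argument, which are iterates of $A$ and $A'$. So $A$ and $A'$ have infinite whr's; they are zero, and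
\[
\mathrm{BT}(P)=\mathrm{BT}(A)\,\mathrm{BT}(B),\qquad\mathrm{BT}(Q)=\mathrm{BT}(A')\,\mathrm{BT}(B').
\]
The pair is of kind (app), and $(\mathrm{BT}(A),\mathrm{BT}(A'))$ and $(\mathrm{BT}(B),\mathrm{BT}(B'))$ are admissible. The output satisfies
\begin{equation}\label{eq:app}
\Gamma\ulcorner n\urcorner e\twoheadrightarrow LR,\qquad L=\Gamma\ulcorner(A,A';(B,B')::\sigma_0)\urcorner e,\quad R=\Gamma\ulcorner(B,B';\emptyset)\urcorner e ,
\end{equation}
where $L$ comes from a divergent instance and $R$ from a fresh one. By \eqref{eq:out} the reduction in \eqref{eq:app} begins with a $\to_w$-step. To conclude $\mathrm{BT}(\Gamma\ulcorner n\urcorner e)=\mathrm{BT}(L)\,\mathrm{BT}(R)$ we need that $L$ is zero.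

\emph{For every divergent instance $(n,e)$ the term $\Gamma\ulcorner n\urcorner e$ is zero.} Suppose not. Among the divergent instances whose term reduces to an abstraction choose one with $h(\Gamma\ulcorner n\urcorner e)$ minimal, $h$ as in (W2). The term is not mute, so Case~2 applies, and \eqref{eq:app} has the form $\Gamma\ulcorner n\urcorner e\to_wX\twoheadrightarrow LR$. Here $h(X)=h(\Gamma\ulcorner n\urcorner e)-1$, and $LR$ reduces to an abstraction with $h(LR)\le h(X)$ by (W2). The whr of $LR$ follows that of $L$ until $L$ has become an abstraction, and then needs at least one more step. So $h(L)<h(LR)<h(\Gamma\ulcorner n\urcorner e)$. As $L$ comes from a divergent instance, this contradicts minimality.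

So $L$ is zero, and in Case~2 the tree of $\Gamma\ulcorner n\urcorner e$ is the application of the trees of $L$ and $R$, which come from instances; this matches kind (app). This completes the proof of Lemma~\ref{lem:correct}, hence of Lemma~\ref{lem:real} and Theorem~\ref{thm:B}.

\section{Countable sublattices and universal sentences}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
(1) A countable lattice embeds in $\mathrm{Eq}(\omega)$ by Lemma~\ref{lem:whitman}, and $\mathrm{Eq}(\omega)$ embeds in $\lambda T$ by Theorem~\ref{thm:B}.

(2) A universal sentence that fails in some lattice fails in $\mathrm{Eq}(\omega)$ by Lemma~\ref{lem:whitman}, hence in $\lambda T$ by Theorem~\ref{thm:B}. Conversely, $\lambda T$ is a lattice.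

(3) Suppose $(S_\alpha)_{\alpha<\omega_1}$ is a strictly increasing family of subsets of $\Lambda^2$. Choose $p_\alpha\in S_{\alpha+1}\setminus S_\alpha$ for each $\alpha<\omega_1$. If $\alpha<\beta$, then $p_\alpha\in S_{\alpha+1}\subseteq S_\beta$ and $p_\beta\notin S_\beta$, so $p_\alpha\neq p_\beta$. Thus $\omega_1$ injects into the countable set $\Lambda^2$, a contradiction.
\end{proof}

\begin{remark}
The well-ordering in (3) is essential: $\lambda T$ does contain uncountable chains. Let $\mathbb Q=\{q_n:n\in\omega\}$, and for $r\in\mathbb R$ let $\pi_r\in\mathrm{Eq}(\omega)$ have $\{0\}\cup\{n+1:q_n<r\}$ as its only non-singleton class. Then $r\mapsto\pi_r$ is strictly increasing, so $r\mapsto\Psi_{\pi_r}$ embeds the chain $\mathbb R$ in $\lambda T$.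
\end{remark}

\begin{thebibliography}{9}

\bibitem{Barendregt} Barendregt, book on the $\lambda$-calculus.

\bibitem{Berarducci} Berarducci, 1996.

\bibitem{BALC} \emph{Boolean Algebras and Lambda Calculus}, \texttt{http://logica.dmi.unisa.it/tacl/tacl2007/tancl07-salibra.pdf}.

\bibitem{Czajka} Czajka, Log. Methods Comput. Sci. 16(1), 2020.

\bibitem{KKSV} Kennaway, Klop, Sleep, de Vries, Theoret. Comput. Sci. 175 (1997).

\bibitem{KOV} Kennaway, van Oostrom, de Vries, J. Funct. Logic Program. 1999.

\bibitem{Plotkin} Plotkin, 1975.

\bibitem{Whitman} Whitman, Bull. AMS 52 (1946).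

\end{thebibliography}

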